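\title{Twin-free graphs that are not distance antimagic}

\begin{abstract}
A graph of order $n$ is distance antimagic if its vertices can be labeled bijectively with $1,\dots,n$ so that the sums of the labels over the neighborhoods of the vertices are pairwise distinct. Distinct neighborhoods are necessary for this, and it was conjectured that they are sufficient. We disprove the conjecture: for every $n\ge 2^{17}$ there is a connected bipartite counterexample of order $n$. It is a random bipartite graph with one side of size about $3\log_2 n$, and the proof combines the birthday bound with a union bound over the labels of the small side. We also show that labels from $\{1,\dots,n(n+1)/2\}$ always suffice, that some graphs need labels as large as a constant times $n^2/(\ln n)^{5/2}$, and that the conjecture fails even for graphs in which any two neighborhoods differ in at least $c\,(n/\ln n)^{2/3}$ vertices.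
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and undirected, with neither loops nor multiple edges. We write $[M]=\{1,\dots,M\}$, and $\ln$ is the natural logarithm. Let $G=(V,E)$ be a graph of order $n$, and let $N(v)$ be the open neighborhood of a vertex $v$, that is, the set of vertices adjacent to $v$. Given a map $f$ from $V$ to the positive integers, the \emph{weight} of $v$ is the neighbor sum
\[
w(v)=\sum_{u\in N(v)}f(u).
\]
A bijection $f:V\to[n]$ whose weights are pairwise distinct is a \emph{distance antimagic labeling}, and $G$ is \emph{distance antimagic} if it has one. In such a labeling a single number, the weight, identifies each vertex from the labels that it sees around it.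

Two distinct vertices with the same neighborhood have the same weight under every $f$. A distance antimagic graph is therefore \emph{twin-free}: $N(u)\ne N(v)$ for all distinct $u,v$. The converse was conjectured in \cite{dag}.

\begin{quote}
\textbf{Conjecture} (\cite[Conjecture 3.1]{dag})\textbf{.} A graph $G$ is distance antimagic if and only if $N(u)\ne N(v)$ for any two distinct vertices $u,v$ of $G$.
\end{quote}

The simplest cases agree with it. In the complete graph $w(v)=n(n+1)/2-f(v)$, and in a perfect matching $w(v)$ is the label of the partner of $v$, so in both cases every bijection works. Labeling the path on four vertices by $1,2,3,4$ in order gives the weights $2,4,6,3$; labeling the $5$-cycle by $1,\dots,5$ in order gives $7,4,6,8,5$. There are also two general reasons to believe the conjecture. First, if large labels are allowed, twins are the only obstruction: with the labels $1,2,4,\dots,2^{n-1}$ the binary expansion of $w(v)$ records $N(v)$. Second, no single pair of vertices is an obstruction for the labels $1,\dots,n$. Indeed, write $w(u)-w(v)=\sum_x c_xf(x)$, where $c_x=1$ on $N(u)\setminus N(v)$, $c_x=-1$ on $N(v)\setminus N(u)$, and $c_x=0$ elsewhere.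 Since $c_u\le0\le c_v$ and $c\neq0$, there are $x,y$ with $c_x\ne c_y$, and exchanging their labels changes $w(u)-w(v)$ by $(c_x-c_y)(f(y)-f(x))\neq 0$. So at least half of all bijections satisfy $w(u)\ne w(v)$. A counterexample must make the $\binom n2$ conditions fail collectively, each labeling being defeated by a pair of its own. Such graphs exist.

\begin{theorem}\label{thm:counter}
For every $n\ge2^{17}$ there is a connected bipartite twin-free graph of order $n$ that is not distance antimagic. Hence the conjecture is false.
\end{theorem}

Labels up to $n$ are thus too small in general and labels up to $2^{n-1}$ are enough, so we ask how large the labels must be. For a twin-free graph $G$ let $\mu(G)$ be the least $M$ such that some injection $f:V\to[M]$ has pairwise distinct weights. Then $\mu(G)\ge n$, with equality exactly when $G$ is distance antimagic. Let $\mu(n)$ be the maximum of $\mu(G)$ over all twin-free graphs $G$ of order $n$.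

\begin{theorem}\label{thm:upper}
Every twin-free graph $G$ of order $n$ satisfies $\mu(G)\le n(n+1)/2$.
\end{theorem}

The lower bound has a parameter $k$ that trades the size of the labels against the separation of the neighborhoods, measured by the symmetric difference $N(u)\triangle N(v)$.

\begin{theorem}\label{thm:lower}
There is $n_0$ such that for all $n\ge n_0$ and all integers $k$ with
\[
24\ln n\le k\le\frac{n}{64\ln n}
\]
there is a connected bipartite graph $G$ of order $n$ with the following properties.
\begin{enumerate}
\item[(i)] $|N(u)\triangle N(v)|\ge k/4$ for all distinct vertices $u,v$.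
\item[(ii)] $\mu(G)>M$ for every positive integer $M\le\dfrac{n^2}{768\,k^{3/2}\ln n}$. In fact no map $f:V\to[M]$, injective or not, has pairwise distinct weights.
\end{enumerate}
\end{theorem}

The smallest admissible $k$ gives the largest labels.

\begin{corollary}\label{cor:mu}
For all sufficiently large $n$,
\[
\frac{n^2}{96000\,(\ln n)^{5/2}}-1<\mu(n)\le\frac{n(n+1)}2 .
\]
In particular $\mu(n)=n^{2-o(1)}$. For every fixed $\varepsilon>0$, distinct neighborhoods do not guarantee distinct weights even when the labels may be chosen from $[\lfloor n^{2-\varepsilon}\rfloor]$, while labels from $[n(n+1)/2]$ always suffice. The exponent $2$ is therefore sharp.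
\end{corollary}

One might try to repair the conjecture by asking that neighborhoods differ in many vertices rather than in one. The largest $k$ for which $M=n$ is admissible in Theorem~\ref{thm:lower} shows that no small separation condition does this.

\begin{corollary}\label{cor:sep}
There is $c>0$ such that for all sufficiently large $n$ there is a connected bipartite graph of order $n$ that satisfies $|N(u)\triangle N(v)|\ge c\,(n/\ln n)^{2/3}$ for all distinct vertices $u,v$ and is not distance antimagic.
\end{corollary}

Section~\ref{sec:sums} develops the method, and Section~\ref{sec:counter} applies it to prove Theorem~\ref{thm:counter}. Section~\ref{sec:upper} proves Theorem~\ref{thm:upper}. Section~\ref{sec:lower} sharpens the method and proves Theorem~\ref{thm:lower} and the two corollaries.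

\section{Subset sums on a small side}\label{sec:sums}

To show that a graph is not distance antimagic one must rule out $n!$ labelings. The way around this number is a graph in which almost all weights depend on very few labels.

\subsection{Bipartite graphs and families of sets}

Let $X_1,\dots,X_m$ be subsets of $[k]$. They define a bipartite graph of order $k+m$ with sides $S=\{s_1,\dots,s_k\}$ and $T=\{t_1,\dots,t_m\}$, in which $s_i$ and $t_j$ are adjacent if and only if $i\in X_j$. For a vector $a=(a_1,\dots,a_k)$ and a set $X\subseteq[k]$ put $a(X)=\sum_{i\in X}a_i$, and say that $a$ \emph{separates} the family $X_1,\dots,X_m$ if $a(X_1),\dots,a(X_m)$ are pairwise distinct. If $f:S\cup T\to[M]$ is any map and $a_i=f(s_i)$, then $a\in[M]^k$ and $w(t_j)=a(X_j)$. Hence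
\begin{equation}\label{eq:reduction}
\begin{gathered}
\text{if no } a\in[M]^k \text{ separates } X_1,\dots,X_m,\\
\text{then no map } f:S\cup T\to[M] \text{ has pairwise distinct weights.}
\end{gathered}
\end{equation}
Only $M^k$ vectors remain to be ruled out, however large $m$ is.

\begin{example}\label{ex:three}
Let $k=3$ and take the six sets $\{1\},\{2\},\{3\},\{1,2\},\{1,3\},\{2,3\}$. The graph is a $6$-cycle, in which the vertices of $S$ alternate with the three vertices for the two-element sets, with a pendant vertex attached to each vertex of $S$; it is connected and twin-free. The weights on $T$ are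
\[
a_1,\quad a_2,\quad a_3,\quad a_1+a_2,\quad a_1+a_3,\quad a_2+a_3 .
\]
Let $M=3$. These six numbers lie in $[6]$, so counting values does not force two of them to agree. Yet none of the $27$ vectors $a\in[3]^3$ separates the family. In $21$ of them two coordinates are equal, and two singletons collide. The other six are the permutations of $(1,2,3)$, and there the singleton that carries $3$ collides with its complement, which carries $1+2$. The colliding pair changes with $a$, and the labels on $T$ play no role. For $M=4$ the vector $(1,2,4)$ separates the family.
\end{example}

In the example $M=3$ is smaller than the order $9$ of the graph, whereas a counterexample to the conjecture needs $M=n=k+m$. Two constraints appear. If $2^{k-1}\le n$, then $a_i=2^{i-1}$ separates every family of distinct sets, so $k$ must exceed $1+\log_2n$; in particular only a fraction of the $2^k$ subsets of $[k]$ can be used. And the fewer than $n$ sums $a(X_j)$ lie in $\{0,1,\dots,kn\}$, which has room for all of them, so the pigeonhole principle applied to this range gives nothing. What replaces it is the birthday phenomenon: $m$ random values from a range of size $N$ are very unlikely to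 be distinct when $m^2$ is much larger than $N$, even if $m$ is smaller than $N$.

\subsection{The birthday bound}

We shall choose the sets $X_j$ at random. The sum $a(X_j)$ is then a random variable whose distribution depends on $a$ and is far from uniform, so we need the birthday bound for an arbitrary distribution.

\begin{lemma}\label{lem:birthday}
Let $Y_1,\dots,Y_m$ be independent identically distributed random variables with values in a set of $N$ elements. Then
\[
\Pr(Y_1,\dots,Y_m\text{ are pairwise distinct})\le\exp\Big(-\frac{m(m-1)}{2N}\Big).
\]
\end{lemma}

\begin{proof}
If $m>N$ the probability is $0$, so let $m\le N$. Let $p_1,\dots,p_N$ be the probabilities of the $N$ values. Summing over the set of values taken and over the $m!$ orders in which they are taken, we see that the probability equals $m!\,e_m(p_1,\dots,p_N)$, where $e_m(p)=\sum_{i_1<\dots<i_m}p_{i_1}\cdots p_{i_m}$ is the elementary symmetric polynomial. Maclaurin's inequality states that for nonnegative $p_1,\dots,p_N$,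
\[
e_m(p)\le\binom Nm\Big(\frac{p_1+\dots+p_N}{N}\Big)^m ;
\]
in our setting it says that the uniform distribution makes distinct values most likely. (To see it, fix $\sum_i p_i$ and take, among the maximizers of $e_m$, one that minimizes $\sum_ip_i^2$. As a function of $p_i$ and $p_j$, $e_m$ has the form $A+B(p_i+p_j)+Cp_ip_j$ with $C\ge0$. If $p_i\ne p_j$, replacing both by their average does not decrease $e_m$ and decreases $\sum_i p_i^2$, which is impossible; so all $p_i$ are equal.) Since $\sum_ip_i=1$ and $1-x\le e^{-x}$, the probability is at most
\[
m!\binom NmN^{-m}=\prod_{i=0}^{m-1}\Big(1-\frac iN\Big)\le\exp\Big(-\sum_{i=0}^{m-1}\frac iN\Big)=\exp\Big(-\frac{m(m-1)}{2N}\Big).\qedhere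
\]
\end{proof}

\subsection{The random family}

From now on $X_1,\dots,X_m$ are independent uniformly random subsets of $[k]$, and $G_{k,m}$ is the bipartite graph that they define. Equivalently, each of the $km$ pairs $s_it_j$ is an edge with probability $1/2$, independently of the others. We use repeatedly the union bound: the probability that at least one of several events occurs is at most the sum of their probabilities.

\begin{lemma}\label{lem:union}
For every positive integer $M$,
\[
\Pr\big(\text{some } a\in[M]^k\text{ separates }X_1,\dots,X_m\big)\le M^k\exp\Big(-\frac{m(m-1)}{2(kM+1)}\Big).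
\]
\end{lemma}

\begin{proof}
For fixed $a\in[M]^k$ the sums $a(X_1),\dots,a(X_m)$ are independent and identically distributed with values in $\{0,1,\dots,kM\}$, so Lemma~\ref{lem:birthday} applies with $N=kM+1$. The union bound over the $M^k$ vectors $a$ gives the claim.
\end{proof}

A family that no vector separates is of no use if two of its sets coincide, since the graph then has twins. The next lemma lists what can go wrong in $G_{k,m}$.

\begin{lemma}\label{lem:structure}
Consider the events
\begin{itemize}
\item[$A$:] $X_i=X_j$ for some $i\ne j$;
\item[$B$:] $X_j=\emptyset$ for some $j$;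
\item[$C$:] some two distinct vertices of $S$ have no common neighbor;
\item[$D$:] some two distinct vertices of $S$ have the same neighborhood.
\end{itemize}
Then
\[
\Pr(A)\le\binom m22^{-k},\qquad\Pr(B)\le m2^{-k},\qquad\Pr(C)\le\binom k2\Big(\frac34\Big)^m,\qquad\Pr(D)\le\binom k22^{-m}.
\]
If neither $B$ nor $C$ occurs, $G_{k,m}$ is connected. If none of $A$, $B$, $D$ occurs, $G_{k,m}$ is twin-free.
\end{lemma}

\begin{proof}
For $i\ne j$ the events $X_i=X_j$ and $X_j=\emptyset$ each have probability $2^{-k}$. For distinct $s,s'\in S$, each $t\in T$ is, independently of the other vertices of $T$, a common neighbor with probability $1/4$, and adjacent to both or to neither with probability $1/2$; so $s,s'$ have no common neighbor with probability $(3/4)^m$ and equal neighborhoods with probability $2^{-m}$. The four bounds follow from the union bound.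

If $C$ does not occur, all of $S$ lies in one component; if $B$ does not occur, every vertex of $T$ has a neighbor in $S$ and so lies in that component. If $A$ and $D$ do not occur, there are no twins within $T$ or within $S$. If $B$ does not occur, then for $s\in S$ and $t\in T$ the set $N(t)$ is a nonempty subset of $S$ while $N(s)\subseteq T$, so $N(s)\neq N(t)$.
\end{proof}

\begin{example}\label{ex:sixteen}
Let $k=16$, $m=256$ and $M=32$. Then $\binom m2=32640$, so $\Pr(A)\le32640/2^{16}<1/2$. The sums lie in a range of $kM+1=513$ integers, twice the number of sets. Since $32640/513>63$ and $32^{16}=e^{80\ln2}<e^{56}$, Lemma~\ref{lem:union} bounds the probability that some vector in $[32]^{16}$ separates the family by $e^{56-63}=e^{-7}<1/2$. Hence there are $256$ distinct subsets of $[16]$ that none of the $2^{80}$ vectors in $[32]^{16}$ separates.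
\end{example}

The example contains the whole argument, except that $M=32$ is still below the order $272$. Two birthday problems are in play at once: the $m$ sets should not collide among the $2^k$ subsets of $[k]$, and their sums should collide among about $kM$ integers, for every $a$. Put $M=n$ and let $m$ be close to $n$. The bound on $\Pr(A)$ is small when $2^k$ is much larger than $n^2$, that is, when $k$ is somewhat larger than $2\log_2n$. The bound of Lemma~\ref{lem:union} is about $\exp(k\ln n-n/(2k))$, which is small when $2k^2\ln n$ is well below $n$. For $k$ of order $\log n$ and large $n$ both conditions hold. Had we summed over all $n!$ bijections instead of the $n^k$ vectors, the factor $n!$ would have overwhelmed $e^{-n/(2k)}$; this is what the small side is for.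

\section{Counterexamples of every order $n\ge2^{17}$}\label{sec:counter}

We take $k=3L$ with $L=\lceil\log_2n\rceil$. Then $k\ln n\le(3\ln2)L^2$ has to be compared with $n/(2k)=n/(6L)$, and the second quantity is the larger once $n>(18\ln 2)L^3$. The hypothesis $n\ge2^{17}$ provides this inequality with room to spare.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $n\ge2^{17}$, $L=\lceil\log_2n\rceil$, $k=3L$, $m=n-k$ and $G=G_{k,m}$. Then $L\ge17$ and $2^{L-1}<n\le2^L$.

\emph{Estimates.} We first show that
\begin{equation}\label{eq:cube}
n>20L^3 .
\end{equation}
If $L=17$, then $n=2^{17}=131072>98260=20\cdot17^3$. If $L=18$, then $n>2^{17}>116640=20\cdot18^3$. The ratio $2^{L-1}/L^3$ increases with $L$ for $L\ge18$, because $(1+1/L)^3\le(19/18)^3<2$; hence $n>2^{L-1}>20L^3$ for all $L\ge18$.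

By \eqref{eq:cube} we have $n>40L$, so $m-1=n-3L-1\ge n-4L>\frac9{10}n$ and $m(m-1)>\frac45n^2$. Also $2(kn+1)\le(6L+2)n\le7Ln$. Using \eqref{eq:cube} again,
\[
\frac{m(m-1)}{2(kn+1)}>\frac{4n}{35L}>\frac{16}7L^2>2.2\,L^2 .
\]
On the other hand $\ln n\le L\ln2$, $3\ln2<2.1$ and $\ln4<1.4<0.1L^2$, so $k\ln n+\ln4<2.2L^2$. Therefore
\begin{equation}\label{eq:key}
\frac{m(m-1)}{2(kn+1)}>k\ln n+\ln4 .
\end{equation}

\emph{A good outcome exists.} By Lemma~\ref{lem:union} with $M=n$ and by \eqref{eq:key}, the probability that some $a\in[n]^k$ separates $X_1,\dots,X_m$ is less than $1/4$. For the events of Lemma~\ref{lem:structure}, the inequality $2^k=(2^L)^3\ge n^3$ gives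
\[
\Pr(A)\le\frac{n^2}2\cdot n^{-3}=\frac1{2n},\qquad\Pr(B)\le n\cdot n^{-3}=\frac1{n^2}.
\]
Since $3/4\le e^{-1/4}$, $m/4>n/5>4L^3$ and $e^{-x}<1/x$ for $x>0$,
\[
\Pr(C)+\Pr(D)\le k^2\Big(\frac34\Big)^m\le9L^2e^{-m/4}<\frac{9L^2}{4L^3}=\frac9{4L}<\frac14 .
\]
The five probabilities add up to less than $\frac14+\frac1{2n}+\frac1{n^2}+\frac14<1$, so there is an outcome in which none of the five events occurs.

In this outcome the bipartite graph $G$ has order $k+m=n$ and is connected and twin-free by Lemma~\ref{lem:structure}. By \eqref{eq:reduction} with $M=n$, no map $V\to[n]$ has pairwise distinct weights, and in particular no bijection does.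
\end{proof}

The proof uses only that the labels are at most $n$, not that they are distinct or that they exhaust $[n]$. The obstruction is the size of the labels, and the rest of the paper measures it.

\section{Labels up to $n(n+1)/2$ suffice}\label{sec:upper}

For the upper bound the roles are reversed: the graph is fixed, the labeling is random, and the union bound runs over the $\binom n2$ pairs of vertices.

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $M=\binom n2+n=n(n+1)/2$, and let $f:V\to[M]$ be a uniformly random injection. Fix distinct vertices $u,v$. Since $G$ is twin-free, there is a vertex $x\in N(u)\triangle N(v)$; this is the only use of the hypothesis. Condition on the values of $f$ on $V\setminus\{x\}$. Then $f(x)$ is uniformly distributed on the $M-n+1$ unused values. It appears in $w(u)-w(v)$ with coefficient $1$ or $-1$, and all other terms are fixed, so at most one value of $f(x)$ gives $w(u)=w(v)$. Averaging over the conditioning, we get $\Pr(w(u)=w(v))\le1/(M-n+1)$. By the union bound, the probability that some two weights coincide is at most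
\[
\frac{\binom n2}{M-n+1}=\frac{\binom n2}{\binom n2+1}<1,
\]
so some injection into $[M]$ has pairwise distinct weights.
\end{proof}

For $M=n$ only one value is left for $f(x)$, and the argument says nothing. In general it needs more spare labels than there are pairs of vertices. That may look wasteful, but by Corollary~\ref{cor:mu} no argument can save more than a power of $\ln n$.

\section{Concentration of subset sums and the lower bound}\label{sec:lower}

Lemma~\ref{lem:union} already gives a lower bound on $\mu(n)$. For $M\le n^2$ and $m\ge n/2$ it compares $\ln M^k\le 2k\ln n$ with an exponent of order $n^2/(kM)$, so it excludes separating vectors when $M$ is at most a small constant times $n^2/(k^2\ln n)$. The lemma is wasteful in one respect. It treats $a(X_j)$ as if it could be spread over the whole range $\{0,\dots,kM\}$, while $a(X_j)$ is a sum of $k$ independent terms and mostly stays within about $M\sqrt k$ of its mean. Applying the birthday bound only to the sums in this shorter window gains a factor $\sqrt k$, which turns $k^2$ into the $k^{3/2}$ of Theorem~\ref{thm:lower}. The price is that we must control how many sums fall into the window.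

We recall two inequalities. \emph{Chebyshev's inequality:} $\Pr(|Y-\mathbb EY|\ge\lambda)\le\operatorname{Var}(Y)/\lambda^2$ for $\lambda>0$. \emph{Hoeffding's inequality:} if $Z$ is a sum of $r$ independent random variables with values in $\{0,1\}$, then $\Pr(Z\le\mathbb EZ-\lambda)\le e^{-2\lambda^2/r}$ for $\lambda>0$. We use it only with $\lambda=r/4$:
\begin{equation}\label{eq:hoeffding}
\Pr\big(Z\le\mathbb EZ-r/4\big)\le e^{-r/8}.
\end{equation}

\begin{lemma}\label{lem:window}
Let $m\ge4$, let $M$ be a positive integer and let $a\in[M]^k$. Then
\[
\Pr(a\text{ separates }X_1,\dots,X_m)\le e^{-m/8}+\exp\Big(-\frac{m^2}{48M\sqrt k}\Big).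
\]
\end{lemma}

\begin{proof}
Let $Y_j=a(X_j)$. The $Y_j$ are independent and identically distributed. Each is a sum of $k$ independent terms, the $i$th of which equals $a_i$ or $0$ with probability $1/2$ each and has variance $a_i^2/4$; so $\operatorname{Var}(Y_j)=\frac14\sum_ia_i^2\le kM^2/4$. Let $I$ be the open interval of length $2M\sqrt k$ centered at $\mathbb EY_1$. Chebyshev's inequality with $\lambda=M\sqrt k$ gives $\Pr(Y_j\notin I)\le1/4$. The number $N$ of integers in $I$ satisfies $N\le2M\sqrt k+1\le3M\sqrt k$.

Let $J=\{j:Y_j\in I\}$. Then $|J|$ is a sum of $m$ independent indicator variables and $\mathbb E|J|\ge3m/4$, so $\Pr(|J|<m/2)\le e^{-m/8}$ by \eqref{eq:hoeffding}.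

Fix $J_0\subseteq[m]$ with $|J_0|\ge m/2$ and $\Pr(J=J_0)>0$. The event $J=J_0$ is an intersection of $m$ events, the $j$th of which depends on $Y_j$ alone. Conditionally on it, the variables $Y_j$ with $j\in J_0$ are therefore still independent, and each has the distribution of $Y_1$ conditioned on $Y_1\in I$, with values in the $N$ integers of $I$. This distribution is again unknown to us, and Lemma~\ref{lem:birthday} does not need to know it: the conditional probability that these variables are pairwise distinct is at most
\[
\exp\Big(-\frac{|J_0|(|J_0|-1)}{2N}\Big)\le\exp\Big(-\frac{(m/2)(m/2-1)}{6M\sqrt k}\Big)\le\exp\Big(-\frac{m^2}{48M\sqrt k}\Big),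
\]
where the last step uses $m/2-1\ge m/4$, valid for $m\ge4$. If $a$ separates the family, then either $|J|<m/2$, or $|J|\ge m/2$ and the $Y_j$ with $j\in J$ are pairwise distinct. Adding the two bounds proves the lemma.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $n\ge8$, let $k$ be in the stated range, and let $m=n-k$ and $G=G_{k,m}$. Then $k\le n/2$, so $m\ge n/2\ge4$. A map into $[M']$ with $M'\le M$ is also a map into $[M]$, so it suffices to prove (ii) for
\[
M=\Big\lfloor\frac{n^2}{768\,k^{3/2}\ln n}\Big\rfloor .
\]
This is a positive integer: the upper bound on $k$ gives $k^{3/2}\le n^{3/2}/(512(\ln n)^{3/2})$, so the fraction is at least $\frac23\sqrt{n\ln n}>1$. Also $M\le n^2$.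

\emph{No separating vector.} Both exponents in Lemma~\ref{lem:window} must beat the $M^k\le n^{2k}$ vectors. By the choice of $M$,
\[
\frac{m^2}{48M\sqrt k}\ge\frac{n^2}{192M\sqrt k}\ge\frac{768\,k^{3/2}\ln n}{192\sqrt k}=4k\ln n,
\]
and by the hypothesis $k\le n/(64\ln n)$, which is needed for exactly this purpose,
\[
\frac m8\ge\frac n{16}\ge4k\ln n .
\]
So each $a\in[M]^k$ separates the family with probability at most $2n^{-4k}$, and by the union bound the probability that some $a\in[M]^k$ separates it is at most $2n^{-2k}\le2n^{-2}$.

\emph{Separation of neighborhoods.} If $Z$ is a sum of $r$ independent variables that equal $0$ or $1$ with probability $1/2$ each, then $\Pr(Z<r/4)\le e^{-r/8}$ by \eqref{eq:hoeffding}. We apply this three times.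

For $i\ne j$, each element of $[k]$ lies in exactly one of $X_i,X_j$ with probability $1/2$, independently, so $|X_i\triangle X_j|$ is such a sum with $r=k$. The hypothesis $k\ge24\ln n$ gives $e^{-k/8}\le n^{-3}$, enough to beat the fewer than $n^2/2$ pairs:
\[
\Pr\big(|X_i\triangle X_j|<k/4\text{ for some }i\ne j\big)\le\frac{n^2}2e^{-k/8}\le\frac1{2n}.
\]
For distinct $s,s'\in S$, each $t\in T$ is adjacent to exactly one of $s,s'$ with probability $1/2$, and to $s$ with probability $1/2$, independently over $t$. So $|N(s)\triangle N(s')|$ and $|N(s)|$ are such sums with $r=m\ge n/2$, and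
\begin{align*}
\Pr\big(|N(s)\triangle N(s')|<m/4\text{ for some }s\neq s'\text{ in }S\big)&\le\frac{k^2}2e^{-m/8}\le n^2e^{-n/16},\\
\Pr\big(|N(s)|<m/4\text{ for some }s\in S\big)&\le ke^{-m/8}\le ne^{-n/16}.
\end{align*}

\emph{Connectedness.} By Lemma~\ref{lem:structure}, $\Pr(B)\le m2^{-k}\le n\cdot n^{-24\ln2}\le1/n$ and $\Pr(C)\le n^2(3/4)^{n/2}$.

\emph{Conclusion.} The six failure probabilities add up to at most
\[
\frac2{n^2}+\frac1{2n}+(n^2+n)e^{-n/16}+\frac1n+n^2\Big(\frac34\Big)^{n/2}.
\]
This bound does not depend on $k$ and tends to $0$, so there is $n_0\ge 8$ such that it is less than $1$ for all $n\ge n_0$. For such $n$ fix an outcome without failure. The graph $G$ is bipartite of order $n$, and it is connected by Lemma~\ref{lem:structure}. For (i) note that $m/4\ge k/4$ because $m\ge n/2\ge k$. Two vertices $t_i,t_j$ of $T$ have $|N(t_i)\triangle N(t_j)|=|X_i\triangle X_j|\ge k/4$. Two vertices of $S$ have neighborhoods that differ in at least $m/4$ vertices. For $s\in S$ and $t\in T$ the neighborhoods are disjoint, so $|N(s)\triangle N(t)|\ge|N(s)|\ge m/4$. This proves (i); in particular $G$ is twin-free and $\mu(G)$ is defined. Property (ii) follows from \eqref{eq:reduction}.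
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:mu}]
The upper bound is Theorem~\ref{thm:upper}. For the lower bound let $k=\lceil24\ln n\rceil$. For large $n$ we have $k\le25\ln n\le n/(64\ln n)$, so Theorem~\ref{thm:lower} applies, and
\[
768\,k^{3/2}\ln n\le768\cdot125\,(\ln n)^{5/2}=96000\,(\ln n)^{5/2}.
\]
Let $x=n^2/(96000(\ln n)^{5/2})$, which is at least $1$ for large $n$. Then $M=\lfloor x\rfloor$ is admissible in (ii), and $\mu(n)>\lfloor x\rfloor>x-1$. The two bounds give $\ln\mu(n)/\ln n\to2$, which is the meaning of $\mu(n)=n^{2-o(1)}$. For fixed $\varepsilon>0$ and large $n$ we have $n^{2-\varepsilon}\le x-1<\mu(n)$, so some twin-free graph of order $n$ has no injection into $[\lfloor n^{2-\varepsilon}\rfloor]$ with pairwise distinct weights.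
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:sep}]
Let $y=n/\ln n$ and $k=\lfloor(y/768)^{2/3}\rfloor$. As $n\to\infty$ we have $y^{2/3}/\ln n\to\infty$ and $y^{2/3}/y\to0$, so $24\ln n\le k\le y/64$ for large $n$, and Theorem~\ref{thm:lower} applies. Since $k^{3/2}\le n/(768\ln n)$, we have $n^2/(768k^{3/2}\ln n)\ge n$. Thus $M=n$ is admissible in (ii), so $\mu(G)>n$ and $G$ is not distance antimagic. Finally $k\ge\frac12(y/768)^{2/3}$ once $k\ge1$, so (i) gives the claim with $c=\frac18\cdot768^{-2/3}$.
\end{proof}

Two questions are not settled here: the true power of $\ln n$ in $\mu(n)$, and the least order of a twin-free graph that is not distance antimagic. About the second, Theorem~\ref{thm:counter} says only that every order $n\ge2^{17}$ admits one.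

\begin{thebibliography}{9}

\bibitem{dag}
\emph{Distance Antimagic Graphs},
\texttt{https://\allowbreak combinatorialpress.com/\allowbreak article/\allowbreak jcmcc/\allowbreak Volume\%20084/\allowbreak vol-084-paper\%206.pdf}

\end{thebibliography}
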